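\title{Hypergraph saturation numbers: a counterexample to a conjecture of Tuza}

\begin{abstract}
For a $k$-uniform hypergraph $F$ with at least two edges, $\operatorname{sat}(n,F)$ is the least number of edges of an $F$-free $k$-uniform hypergraph on $n$ vertices in which every new edge creates a copy of $F$, and $d(F)$ is the minimum over edges $E$ of $F$ of the largest intersection of $E$ with another edge. A conjecture of Tuza states that $\operatorname{sat}(n,F)=\Theta(n^{d(F)})$. We disprove it: for all $k\ge3$ and $1\le d\le k-2$ we construct $F$ with $d(F)=d$ and $\operatorname{sat}(n,F)=\Omega(n^{d+\varepsilon})$ for an explicit $\varepsilon>0$. The smallest member of the family is $3$-uniform, has $9$ vertices and $18$ edges, and satisfies $d(F)=1$ and $\operatorname{sat}(n,F)=\Omega(n^{11/10})$. For $d(F)\in\{0,k-1\}$ the conjecture holds, so the pairs $(k,d)$ for which it holds for every $F$ are completely determined.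
\end{abstract}

\section{Introduction}

A \emph{$k$-graph} is a hypergraph all of whose edges are $k$-element subsets of its vertex set. A \emph{copy} of a $k$-graph $F$ in a $k$-graph $H$ is an injection $\varphi:V(F)\to V(H)$ that maps every edge of $F$ to an edge of $H$, and $H$ is \emph{$F$-free} if it contains no copy of $F$. We call $H$ \emph{$F$-saturated} if $H$ is $F$-free but $H+S$ contains a copy of $F$ for every $k$-subset $S$ of $V(H)$ that is not an edge; here $H+S$ is $H$ with the edge $S$ added. Every maximal $F$-free $k$-graph on a given vertex set is $F$-saturated, so we may define the \emph{saturation number} $\operatorname{sat}(n,F)$ as the minimum number of edges of an $F$-saturated $k$-graph on $n$ vertices. Throughout, $F$ is fixed, $n\to\infty$, and the constants implied by $O$, $\Omega$, $\Theta$ may depend on $F$. If $F$ has a single edge, the empty $k$-graph is saturated for $n\ge |V(F)|$ and $\operatorname{sat}(n,F)=0$; so we always assume that $F$ has at least two edges.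

What forces a saturated $k$-graph $H$ to have many edges? A new edge $S$ plays the role of some edge $E$ of $F$, and the remaining edges of $F$ must already be present in $H$. The less $E$ overlaps the other edges of $F$, the less $H$ has to prepare for each individual $S$. The overlap of the most loosely attached edge is
\[
d(F)=\min_{E\in E(F)}\ \max_{E'\in E(F)\setminus\{E\}}|E\cap E'|,
\]
an integer between $0$ and $k-1$. The following two bounds are known, and we quote them with the conjecture from \cite{EH}:
\begin{equation}\label{eq:known}
\operatorname{sat}(n,F)=\Omega(n^{d(F)})\qquad\text{and}\qquad\operatorname{sat}(n,F)=O(n^{k-1}).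
\end{equation}
Conjecture~4 of \cite{EH}, described there as open, says that the lower bound is the truth.

\medskip
\noindent\textbf{Conjecture} (Tuza)\textbf{.} \emph{For every $k$-graph $F$ with at least two edges, $\operatorname{sat}(n,F)=\Theta(n^{d(F)})$.}
\medskip

We show that the conjecture is false, by a polynomial factor. Fix integers $k\ge3$, $1\le d\le k-2$ and $2\le s_1<s_2<\dots<s_k$. Let $V_1,\dots,V_k$ be disjoint sets with $|V_i|=s_i$. A \emph{transversal} is a set consisting of exactly one vertex from each $V_i$, and $K(s_1,\dots,s_k)$ denotes the complete $k$-partite $k$-graph whose edges are all transversals. Choose $a_i\in V_i$, and put $A_i=V_i\setminus\{a_i\}$ and $E=\{a_1,\dots,a_k\}$. Let $F_d(s_1,\dots,s_k)$ be the $k$-graph on $V_1\cup\dots\cup V_k$ whose edges are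
\[
E\quad\text{and all transversals $e$ with } |e\cap E|\le d .
\]
Thus we take $K(s_1,\dots,s_k)$ and loosen one edge by deleting the edges that overlap it in more than $d$ vertices.

\begin{theorem}\label{thm:main}
Let $k\ge3$, $1\le d\le k-2$, $2\le s_1<\dots<s_k$ and $F=F_d(s_1,\dots,s_k)$. Then $d(F)=d$ and $\operatorname{sat}(n,F)=\Omega(n^{d+\varepsilon})$, where
\[
\varepsilon=\frac{\theta\,(k-1-d)}{q\,(k-1)}>0,\qquad \theta=s_k^{-(d-1)},\qquad q=\sum_{i=d+1}^k(s_i-1).
\]
In particular $\operatorname{sat}(n,F)\ne O(n^{d(F)})$.
\end{theorem}

The smallest case is $F_1(2,3,4)$. It has $9$ vertices and $18$ edges: $E$ itself, $1\cdot2\cdot3=6$ transversals avoiding $E$, and $2\cdot3+1\cdot3+1\cdot2=11$ transversals meeting $E$ once. Here $\theta=1$, $q=2+3=5$, $\varepsilon=\frac1{10}$, and $\operatorname{sat}(n,F)=\Omega(n^{11/10})$.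

\begin{theorem}\label{thm:class}
Let $k\ge2$ and $0\le d\le k-1$. The statement ``$\operatorname{sat}(n,F)=\Theta(n^d)$ for every $k$-graph $F$ with at least two edges and $d(F)=d$'' is true if and only if $d\in\{0,k-1\}$.
\end{theorem}

So the conjecture holds for graphs ($k=2$) and fails for every $k\ge3$. We do not determine the order of $\operatorname{sat}(n,F)$ for the counterexamples; what is proved is that it lies between $\Omega(n^{d+\varepsilon})$ and $O(n^{k-1})$.

Section~\ref{sec:guess} explains why $n^{d(F)}$ is the natural guess and settles the case $d=0$. Section~\ref{sec:clean} sets up the proof of Theorem~\ref{thm:main}, which is finished by hand for $F_1(2,3,4)$ in Section~\ref{sec:small} and in general in Section~\ref{sec:general}. Section~\ref{sec:class} proves Theorem~\ref{thm:class} and discusses the hypotheses. We write $[r]=\{1,\dots,r\}$, and an $r$-set is a set with $r$ elements.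

\section{The exponent $d(F)$}\label{sec:guess}

The lower bound in \eqref{eq:known} is a short count of $k$-sets. We include it because the proof of Theorem~\ref{thm:main} refines it.

\begin{proposition}\label{prop:lower}
Let $F$ be a $k$-graph with at least two edges and $d=d(F)$. Every $F$-saturated $k$-graph $H$ on $n\ge k$ vertices has at least $\binom nd/\binom kd^2$ edges. In particular it has at least one edge.
\end{proposition}

\begin{proof}
We claim that every $k$-set $S$ meets some edge of $H$ in at least $d$ vertices. If $S$ is an edge, it meets itself in $k$ vertices. Otherwise $H+S$ contains a copy $\varphi$ of $F$; as $H$ is $F$-free, $S=\varphi(e)$ for some edge $e$, and all other edges of $F$ are mapped to edges of $H$. Some edge $e'\ne e$ has $|e\cap e'|\ge d$, so $S$ meets $\varphi(e')\in E(H)$ in at least $d$ vertices. The $m$ edges of $H$ contain at most $m\binom kd$ sets of size $d$, each lying in $\binom{n-d}{k-d}$ sets of size $k$. Hence $\binom nk\le m\binom kd\binom{n-d}{k-d}$, and $\binom nk\binom kd=\binom nd\binom{n-d}{k-d}$ gives the bound.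
\end{proof}

In the other direction, $O(n^{d(F)})$ edges always suffice for the second half of the definition of saturation: one lets a bounded set of vertices, a \emph{core}, serve all new edges at once.

\begin{proposition}\label{prop:core}
Let $F$ be a $k$-graph with at least two edges, $d=d(F)$ and $v=|V(F)|$. Let $W$ be a $v$-subset of an $n$-set $V$, and let $H_W$ consist of all $k$-subsets of $V$ with at most $d$ vertices outside $W$. Then $H_W$ has $O(n^d)$ edges, and every $k$-set $S\subset V$ is an edge of a copy of $F$ in $H_W+S$.
\end{proposition}

\begin{proof}
The number of edges is at most $\sum_{j\le d}\binom nj\binom v{k-j}=O(n^d)$. Let $E$ be an edge of $F$ meeting every other edge in at most $d$ vertices. Map $E$ bijectively onto $S$ and the other $v-k$ vertices of $F$ injectively into $W\setminus S$, which has at least $v-k$ elements. The image of an edge $e\neq E$ can leave $W$ only at the images of the vertices of $e\cap E$, so it is an edge of $H_W$.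
\end{proof}

The $k$-graph $H_W$ is not saturated, since the core spans a complete $k$-graph on $v$ vertices, which contains $F$. The conjecture thus asserts that $F$-freeness can be achieved at the cost of a constant factor. For $d=0$ it is enough to remove one vertex from the core.

\begin{proposition}\label{prop:zero}
If $F$ is a $k$-graph with at least two edges and $d(F)=0$, then $\operatorname{sat}(n,F)=\Theta(1)$.
\end{proposition}

\begin{proof}
For $n\ge|V(F)|$, a $k$-graph on $n$ vertices contains $F$ if and only if it contains $F$ with its isolated vertices deleted, so we may assume that $F$ has no isolated vertex. Let $v=|V(F)|$, and let $E$ be an edge disjoint from all other edges. Let $H$ consist of all $k$-subsets of a fixed $(v-1)$-set $Q$. Only $v-1$ vertices of $H$ lie in edges, so $H$ is $F$-free. A non-edge $S$ is not contained in $Q$, so $|Q\setminus S|\ge(v-1)-(k-1)=v-k$. Map $E$ onto $S$ and the other $v-k$ vertices of $F$ injectively into $Q\setminus S$. The edges other than $E$ avoid $E$, so their images lie in $Q$ and are edges of $H$. Thus $H$ is $F$-saturated and $\operatorname{sat}(n,F)\le\binom{v-1}k$, while $\operatorname{sat}(n,F)\ge1$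 by Proposition~\ref{prop:lower}.
\end{proof}

For $d=k-1$ the two bounds in \eqref{eq:known} coincide. In the middle range the conjectured order is also correct for some $F$.

\begin{example}
Let $F$ consist of two triples sharing exactly one vertex, so $k=3$ and $d(F)=1$. Partition the $n$ vertices into blocks of size $4$ and a remainder of fewer than $4$ vertices, and let $H$ consist of the triples inside a part. Two edges of $H$ share $0$ or $2$ vertices, so $H$ is $F$-free. A non-edge $S$ meets at least two parts, hence meets some block $Q$ in one or two vertices; a vertex of $S\cap Q$ and two vertices of $Q\setminus S$ form an edge meeting $S$ exactly once. So $\operatorname{sat}(n,F)\le n$, and $\operatorname{sat}(n,F)=\Theta(n)$ by Proposition~\ref{prop:lower}.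
\end{example}

The example uses no core. A counterexample to the conjecture must therefore do two things: it must force every sparse saturated $H$ to serve most $k$-sets from a small core, and it must reappear in $H$ as soon as the same core vertices serve many $k$-sets. The many edges of $F_d(s_1,\dots,s_k)$ around $E$ achieve the first goal, and the increasing part sizes achieve the second.

\section{Clean sets and their frames}\label{sec:clean}

From now on $F=F_d(s_1,\dots,s_k)$ is as in Theorem~\ref{thm:main}. First, $E$ is the only loosely attached edge of $F$.

\begin{lemma}\label{lem:twin}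
The largest intersection of $E$ with another edge of $F$ is $d$. Every edge $e\neq E$ has a \emph{twin}, that is, an edge $e'$ with $|e\cap e'|=k-1$. Consequently $d(F)=d$.
\end{lemma}

\begin{proof}
Edges other than $E$ meet $E$ in at most $d$ vertices, and $a_1,\dots,a_d$ together with one vertex from each of the nonempty sets $A_{d+1},\dots,A_k$ give equality. Let $e\ne E$. Since $|e\cap E|\le d\le k-2$, the vertex of $e$ in $V_i$ lies in $A_i$ for at least two indices $i$, hence for some $i\ge2$, and then $|A_i|=s_i-1\ge2$. Replacing this vertex by another vertex of $A_i$ does not change the intersection with $E$, so it gives an edge $e'$ with $|e\cap e'|=k-1$. Therefore $d(F)=\min(d,k-1)=d$.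
\end{proof}

Let $H$ be an $F$-saturated $k$-graph on a vertex set $V$ with $n\ge 2k$ vertices and $m$ edges; $m\ge1$ by Proposition~\ref{prop:lower}. We must show $m=\Omega(n^{d+\varepsilon})$. The letters $K_0,K_1,\dots$ and $c_0,c_1,\dots$ denote positive constants that depend only on $k,d,s_1,\dots,s_k$.

A new edge $S$ may play the role of any edge of $F$, and only the role of $E$ gives useful information. By Lemma~\ref{lem:twin} the other roles require a large overlap with an edge of $H$, which suggests the following definition. Let $\partial$ be the family of $(d+1)$-subsets of $V$ that are contained in an edge of $H$; then $|\partial|\le K_1m$ with $K_1=\binom k{d+1}$. A $k$-set $S\subset V$ is \emph{clean} if it contains no member of $\partial$, that is, if it meets every edge of $H$ in at most $d$ vertices. Each member of $\partial$ lies in at most $n^{k-d-1}$ sets of size $k$, so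
\begin{equation}\label{eq:I}
\#\{\text{$k$-sets that are not clean}\}\le K_1\,m\,n^{k-d-1}.
\end{equation}
If $m$ is much smaller than $n^{d+1}$, almost all $k$-sets are clean.

A \emph{frame} of a $k$-set $S$ consists of an ordering $x_1,\dots,x_k$ of $S$ and pairwise disjoint sets $B_1,\dots,B_k\subset V\setminus S$ with $|B_i|=s_i-1$ such that, for every $d$-set $J\subset[k]$,
\begin{equation}\label{eq:frame}
\{x_j:j\in J\}\cup\{v_i:i\notin J\}\in E(H)\quad\text{for all choices of } v_i\in B_i\ (i\in[k]\setminus J).
\end{equation}

\begin{lemma}\label{lem:frame}
Every clean set has a frame.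
\end{lemma}

\begin{proof}
A clean set $S$ is not an edge, so $H+S$ contains a copy $\varphi$ of $F$. Since $H$ is $F$-free and $\varphi$ is injective, $\varphi(e_0)=S$ for exactly one edge $e_0$, and all other edges are mapped to edges of $H$. If $e_0\ne E$, then $e_0$ has a twin $e_1$, and $S$ meets the edge $\varphi(e_1)$ of $H$ in $k-1\ge d+1$ vertices, which is impossible for a clean set. So $e_0=E$. Put $x_i=\varphi(a_i)$ and $B_i=\varphi(A_i)$. The sets in \eqref{eq:frame} are images of transversals meeting $E$ in exactly $d$ vertices, which are edges of $F$ other than $E$.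
\end{proof}

Fix a frame for each clean set. To see which vertices can occur in many frames, define for $v\in V$ the \emph{link} and its size,
\[
N_v=\{T\subset V\setminus\{v\}:|T|=d,\ T\cup\{v\}\in\partial\},\qquad r_v=|N_v|.
\]
Each member of $\partial$ is counted once for each of its $d+1$ vertices, so
\begin{equation}\label{eq:sum}
\sum_{v\in V}r_v=(d+1)|\partial|\le K_0m,\qquad K_0=(d+1)K_1 .
\end{equation}
Let $v\in B_i$ in a frame of $S$. For every $d$-set $J\subset[k]\setminus\{i\}$, condition \eqref{eq:frame} with $v_i=v$ and any choice of the remaining vertices gives an edge containing $\{x_j:j\in J\}\cup\{v\}$. Therefore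
\begin{equation}\label{eq:sees}
\text{if $v\in B_i$, then every $d$-subset of the $(k-1)$-set $S\setminus\{x_i\}$ lies in $N_v$.}
\end{equation}
A single vertex of the frame is thus tied to all but one of the vertices of $S$, so a vertex with a small link can occur in few frames.

Let $\Delta>0$ be a parameter. A vertex $v$ is \emph{heavy} if $r_v\ge\Delta$ and \emph{light} otherwise. The set $W$ of heavy vertices is our core; by \eqref{eq:sum},
\begin{equation}\label{eq:W}
|W|\le K_0m/\Delta.
\end{equation}
Call a clean set \emph{light} if $B_{d+1}\cup\dots\cup B_k$ contains a light vertex, and \emph{heavy} otherwise. Every $k$-set is either not clean, or light, or heavy. We bound the last two classes and compare the total with $\binom nk$.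

\section{The case $F_1(2,3,4)$}\label{sec:small}

Let $k=3$, $d=1$ and $(s_1,s_2,s_3)=(2,3,4)$. Now $\partial$ is the graph of pairs covered by edges of $H$, the number $r_v$ is the degree of $v$ in this graph, $\sum_vr_v\le 6m$, and the clean triples are the independent triples of $\partial$. All but at most $3mn$ triples are clean. In a frame, $|B_1|=1$, $|B_2|=2$, $|B_3|=3$, and $H$ contains all triples of the forms $x_1B_2B_3$, $B_1x_2B_3$ and $B_1B_2x_3$, where $x_1B_2B_3$ stands for $\{x_1,v_2,v_3\}$ with $v_2\in B_2$, $v_3\in B_3$.

\emph{Light triples.} If $v\in B_i$ is light, then by \eqref{eq:sees} the triple consists of two neighbors of $v$ and one further vertex. So the number of light triples is at most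
\[
n\sum_{v\notin W}\binom{r_v}2\le\frac{n\Delta}2\sum_{v}r_v\le 3nm\Delta .
\]
The point is convexity: the degrees have bounded sum, a vertex contributes the square of its degree, and so the vertices of small degree contribute little.

\emph{Heavy triples.} Fix disjoint sets $B_2,B_3$ of sizes $2$ and $3$, and let $X$ be the set of vertices $x$ such that all six sets of the form $xB_2B_3$ are edges of $H$. Such $x$ lie outside $B_2\cup B_3$, because edges have three distinct vertices. If $|X|\ge4$, then $B_2$, $B_3$ and four vertices of $X$ are the parts of a copy of $K(2,3,4)$, which contains $F$. Note the shift: $B_2$ plays the role of $V_1$, $B_3$ that of $V_2$, and $X$ that of $V_3$. Hence $|X|\le3$. A heavy triple is obtained by choosing $(B_2,B_3)$ inside $W$ in at most $|W|^5$ ways, then $x_1\in X$ in at most $3$ ways, and $(x_2,x_3)$ in at most $n^2$ ways. There are at most $3(6m/\Delta)^5n^2$ heavy triples.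

\emph{Comparison.} For $n\ge6$,
\[
\frac{n^3}{48}\le\binom n3\le 3mn+3nm\Delta+3\Bigl(\frac{6m}\Delta\Bigr)^5n^2 .
\]
This already refutes $m=O(n)$: with $\Delta=\delta n$ and $\delta$ small, the middle term is a small multiple of $n^3$, the core is bounded, and the other two terms are $O(n^2)$. For the quantitative bound take $\Delta=n^2/(432m)$, so that the middle term equals $n^3/144$. Then the first or the third term is at least $n^3/144$. In the first case $m\ge n^2/432$. In the second case $6m/\Delta=2592\,m^2/n^2$, so $(2592\,m^2/n^2)^5\ge n/432$, which gives $m^{10}=\Omega(n^{11})$. In both cases $m=\Omega(n^{11/10})$.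

\section{Proof of Theorem~\ref{thm:main}}\label{sec:general}

The equality $d(F)=d$ is part of Lemma~\ref{lem:twin}. For the lower bound we follow Section~\ref{sec:small}. Two elementary steps need a replacement when $d\ge2$: the count $\binom{r_v}2$ and the bound $|X|\le3$.

\subsection{Light sets}

The link $N_v$ is a $d$-graph with $r_v$ edges. Let $M_v$ be the number of $(k-1)$-subsets of $V$ all of whose $d$-subsets lie in $N_v$. A complete $d$-graph on $p$ vertices has order $p^d$ edges and order $p^{k-1}$ such sets, so the bound to expect is $r_v^{(k-1)/d}$. It follows from Shearer's lemma. For $\Omega\subset V^r$ and $I\subset[r]$, let $\pi_I(\Omega)$ be the set of all $(y_i)_{i\in I}$ with $(y_1,\dots,y_r)\in\Omega$.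

\begin{theorem}[Shearer's lemma, projection form \cite{CGFS}]\label{thm:shearer}
Let $\Omega\subset V^r$ be finite, and let $\mathcal I$ be a family of subsets of $[r]$ such that every element of $[r]$ lies in at least $p$ members of $\mathcal I$. Then $|\Omega|^p\le\prod_{I\in\mathcal I}|\pi_I(\Omega)|$.
\end{theorem}

For $r=2$ and $\mathcal I=\{\{1\},\{2\}\}$ this says that $\Omega$ is no larger than the product of its two projections. Put
\[
\eta=\frac{k-1}d-1=\frac{k-1-d}d,
\]
which is positive because $d\le k-2$.

\begin{lemma}\label{lem:light}
The number of light sets is at most $K_2\,n\,m\,\Delta^\eta$.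
\end{lemma}

\begin{proof}
Fix $v$, let $\Omega\subset V^{k-1}$ be the set of the $(k-1)!\,M_v$ orderings of the sets counted by $M_v$, and let $\mathcal I$ be the family of all $d$-subsets of $[k-1]$. Each coordinate lies in $p=\binom{k-2}{d-1}$ members of $\mathcal I$, and $|\mathcal I|/p=\binom{k-1}d/\binom{k-2}{d-1}=(k-1)/d=1+\eta$. Each projection consists of orderings of members of $N_v$, so it has at most $d!\,r_v$ elements. Theorem~\ref{thm:shearer} gives $M_v\le|\Omega|\le(d!\,r_v)^{1+\eta}$.

By \eqref{eq:sees}, a light set consists of a set counted by $M_v$, for some light vertex $v$, and one further vertex. Using $r_v<\Delta$ and \eqref{eq:sum}, the number of light sets is at most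
\[
n\sum_{v\notin W}M_v\le n\,(d!)^{1+\eta}\sum_{v\notin W}r_v\,r_v^{\eta}\le n\,(d!)^{1+\eta}\Delta^\eta K_0m .\qedhere
\]
\end{proof}

\subsection{Heavy sets}

Fix pairwise disjoint sets $B_{d+1},\dots,B_k\subset V$ with $|B_i|=s_i-1$, and let $X=X(B_{d+1},\dots,B_k)$ be the set of ordered $d$-tuples $(x_1,\dots,x_d)\in V^d$ such that
\[
\{x_1,\dots,x_d,v_{d+1},\dots,v_k\}\in E(H)\quad\text{for all } v_{d+1}\in B_{d+1},\dots,v_k\in B_k .
\]
We single out the last $k-d$ sets of a frame because they are the largest. For $d\ge2$ the set $X$ need not be forced to be bounded, but it cannot contain a large product. Put $t=s_k$, so that $\theta=t^{1-d}$.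

\begin{lemma}\label{lem:box}
There are no $t$-sets $X_1,\dots,X_d\subset V$ with $X_1\times\dots\times X_d\subset X$.
\end{lemma}

\begin{proof}
Suppose such sets exist. If a vertex lay in two of the sets $X_1,\dots,X_d,B_{d+1},\dots,B_k$, we could choose it in both and obtain an edge of $H$ with fewer than $k$ vertices. So these $k$ sets are pairwise disjoint, and $H$ contains the complete $k$-partite $k$-graph with these parts. Assign the parts of $K(s_1,\dots,s_k)$ to them with a shift by $d$:
\[
\begin{array}{c|ccc|ccc}
\text{part} & V_1&\cdots&V_{k-d}&V_{k-d+1}&\cdots&V_k\\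
\text{target} & B_{d+1}&\cdots&B_k&X_1&\cdots&X_d\\
\text{size of target} & s_{d+1}-1&\cdots&s_k-1&t&\cdots&t
\end{array}
\]
Since the $s_i$ are strictly increasing integers and $d\ge1$, we have $s_{i+d}-1\ge s_i$ for $1\le i\le k-d$; and all parts have size at most $t$. So each part maps injectively into its target, and $H$ contains $K(s_1,\dots,s_k)$ and hence $F$, a contradiction.
\end{proof}

A set of $d$-tuples without a large product is polynomially sparse, by the following theorem.

\begin{theorem}[Erd\H{o}s \cite{Erdos}]\label{thm:erdos}
For $d\ge2$ and $t\ge1$ there is a constant $C_{d,t}$ such that every $d$-graph on $N$ vertices with more than $C_{d,t}N^{d-t^{1-d}}$ edges contains the complete $d$-partite $d$-graph with all parts of size $t$.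
\end{theorem}

\begin{lemma}\label{lem:X}
We have $|X|\le K_3\,n^{d-\theta}$.
\end{lemma}

\begin{proof}
For $d=1$ we have $\theta=1$, and Lemma~\ref{lem:box} says $|X|\le t-1$. Let $d\ge2$. Take $d$ disjoint copies $V^{(1)},\dots,V^{(d)}$ of $V$, and let $G$ be the $d$-graph on their union in which each $(x_1,\dots,x_d)\in X$ gives the edge consisting of the copy of $x_j$ in $V^{(j)}$ for $j\in[d]$. Then $G$ has $dn$ vertices and $|X|$ edges, and every edge meets each $V^{(j)}$ once. Suppose $G$ contains a complete $d$-partite $d$-graph with parts $P_1,\dots,P_d$ of size $t$. Two vertices $u,u'$ of the same part both complete a common $(d-1)$-set, with one vertex from each other part, to an edge of $G$; so both lie in the one copy of $V$ that this $(d-1)$-set misses. Hence each part lies in a single copy, and different parts lie in different copies because an edge meets each copy once. After renumbering, $P_j\subset V^{(j)}$, and the corresponding $t$-subsets of $V$ contradict Lemma~\ref{lem:box}. Theorem~\ref{thm:erdos} now gives $|X|\le C_{d,t}(dn)^{d-\theta}$.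
\end{proof}

\begin{lemma}\label{lem:heavy}
The number of heavy sets is at most $K_4\,(m/\Delta)^q\,n^{k-\theta}$.
\end{lemma}

\begin{proof}
A heavy set is determined by $(x_1,\dots,x_k)$. In its frame, $B_{d+1},\dots,B_k$ are subsets of $W$ of total size $q$, so they can be chosen in at most $|W|^q$ ways. By \eqref{eq:frame} with $J=[d]$, the tuple $(x_1,\dots,x_d)$ lies in $X(B_{d+1},\dots,B_k)$, and $(x_{d+1},\dots,x_k)$ can be chosen in at most $n^{k-d}$ ways. By Lemma~\ref{lem:X} and \eqref{eq:W}, there are at most $|W|^q\cdot K_3n^{d-\theta}\cdot n^{k-d}\le K_3K_0^q(m/\Delta)^qn^{k-\theta}$ heavy sets.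
\end{proof}

\subsection{Choice of the threshold}

Since $n\ge2k$, each factor of $n(n-1)\cdots(n-k+1)$ is at least $n/2$, so $\binom nk\ge c_0n^k$ with $c_0=1/(2^kk!)$. By \eqref{eq:I} and Lemmas~\ref{lem:light} and~\ref{lem:heavy}, for every $\Delta>0$,
\begin{equation}\label{eq:total}
c_0n^k\le K_1mn^{k-d-1}+K_2\,n\,m\,\Delta^\eta+K_4(m/\Delta)^qn^{k-\theta}.
\end{equation}
A larger $\Delta$ gives a smaller core, so we take $\Delta$ as large as the light sets allow:
\[
\Delta=\Bigl(\frac{c_0n^{k-1}}{3K_2m}\Bigr)^{1/\eta},
\]
which is defined since $m\ge1$ and $\eta>0$, and makes the middle term of \eqref{eq:total} equal to $\frac{c_0}3n^k$. Then the first or the third term is at least $\frac{c_0}3n^k$.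

If it is the first, then $m\ge c_1n^{d+1}\ge c_1n^{d+\varepsilon}$, since $\theta\le1$, $q\ge1$ and hence $\varepsilon\le1$.

If it is the third, then $(m/\Delta)^q\ge c_2n^\theta$. From $1+\eta=\frac{k-1}d$ we get $\frac{k-1}\eta=d\bigl(1+\frac1\eta\bigr)$ and $1+\frac1\eta=\frac{k-1}{k-1-d}$, so with $K_5=(3K_2/c_0)^{1/\eta}$,
\[
\frac m\Delta=K_5\,m^{1+1/\eta}\,n^{-(k-1)/\eta}=K_5\Bigl(\frac m{n^d}\Bigr)^{\frac{k-1}{k-1-d}} .
\]
Therefore $(m/n^d)^{\frac{k-1}{k-1-d}}\ge c_3n^{\theta/q}$, that is, $m\ge c_4\,n^{d}\,n^{\frac\theta q\cdot\frac{k-1-d}{k-1}}=c_4\,n^{d+\varepsilon}$.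

In both cases $m=\Omega(n^{d+\varepsilon})$, which proves Theorem~\ref{thm:main}. \qed

The three factors of $\varepsilon$ can be read off from the last case. If $m=n^{d+\gamma}$, the core has $O(n^{\gamma(k-1)/(k-1-d)})$ vertices; choosing $q$ vertices in it must compensate the loss $n^{\theta}$ in Lemma~\ref{lem:X}.

\section{The classification and the role of the hypotheses}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
For $d=0$ the statement is Proposition~\ref{prop:zero}. For $d=k-1$ it follows from \eqref{eq:known}; this is the only proof in which the quoted bound $O(n^{k-1})$ is used. If $1\le d\le k-2$, then $k\ge3$, and $F=F_d(2,3,\dots,k+1)$ has $d(F)=d$ and $\operatorname{sat}(n,F)\neq O(n^d)$ by Theorem~\ref{thm:main}, so the statement is false.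
\end{proof}

The proof of Theorem~\ref{thm:main} breaks down at both ends of the range of $d$, as it must, and at different places.

\begin{remark}[$d\le k-2$]
This hypothesis gives $k-1\ge d+1$ in Lemma~\ref{lem:frame}, so that clean sets play the role of $E$, and it gives $\eta>0$. For $d=k-1$ we would have $\eta=0$: the bound of Lemma~\ref{lem:light} would be of order $nm$ for every $\Delta$, which is of order $n^k$ when $m$ is of order $n^{k-1}$. Without convexity nothing forces a core.
\end{remark}

\begin{remark}[$d\ge1$ and $s_1<\dots<s_k$]
These hypotheses give $s_{i+d}-1\ge s_i$ in Lemma~\ref{lem:box}. For $d=0$ there is no shift; the construction is the disjoint union of $E$ and $K(s_1-1,\dots,s_k-1)$, and by the proof of Proposition~\ref{prop:zero} a bounded core serves all non-edges without creating $F$. If $k=3$, $d=1$ and all three parts have the same size $s\ge3$, then Lemmas~\ref{lem:twin} and~\ref{lem:frame} still hold, but the proof of Lemma~\ref{lem:box} fails: any two vertices in different parts of $F$ lie in a common edge, so a copy of $F$ in a complete $3$-partite $3$-graph maps each $V_i$ into its own part, and $K(s-1,s-1,N)$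 is $F$-free for every $N$.
\end{remark}

\begin{remark}[$F$-freeness]
Apart from ensuring that the new edge belongs to the copy of $F$ that it creates, $F$-freeness of $H$ is used only in Lemma~\ref{lem:box}. It cannot be dropped there: by the proof of Proposition~\ref{prop:core}, every $k$-set has a frame in $H_W$, which has only $O(n^d)$ edges.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CGFS}
Chung, Graham, Frankl and Shearer, 1986.

\bibitem{Erdos}
Erd\H{o}s, \emph{On extremal problems of graphs and generalized graphs}, 1964.

\bibitem{EH}
\emph{Extremal Hypergraphs}, \texttt{http://www.warwick.ac.uk/\~{}maskat/Papers/eh.pdf}.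

\end{thebibliography}
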